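\title{The broadcast domination number is at most twice the multipacking number}

\begin{abstract}
A dominating broadcast covers a graph by balls, a ball of radius $r\ge 1$ costing $r$; a multipacking is a vertex set that meets every ball of radius $r\ge1$ in at most $r$ vertices. We prove the conjecture that the minimum cost $\gamma_b(G)$ of a dominating broadcast and the maximum size $\operatorname{mp}(G)$ of a multipacking satisfy $\gamma_b(G)\le 2\operatorname{mp}(G)$ for every connected graph $G$ with at least two vertices. In fact $\operatorname{rad}(G)\le 2\operatorname{mp}(G)$ unless $\operatorname{rad}(G)=\operatorname{diam}(G)=5$ and $\operatorname{mp}(G)=2$, an exception that occurs for the hypercube $Q_5$. We also show that a pair of integers $(m,b)$ equals $(\operatorname{mp}(G),\gamma_b(G))$ for some $G$ exactly when $1\le m\le b\le 2m$.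
\end{abstract}

\section{Broadcasts, multipackings and the results}

Throughout, a \emph{graph} $G=(V,E)$ is finite and connected and has at least two vertices, and $d$ is its distance function. For $v\in V$ and an integer $r\ge0$, the \emph{ball} of radius $r$ around $v$ is $N_r[v]=\{u\in V: d(u,v)\le r\}$. The \emph{eccentricity} of $v$ is $e(v)=\max_{u\in V}d(u,v)$; the \emph{radius} $\operatorname{rad}(G)$ and the \emph{diameter} $\operatorname{diam}(G)$ are the smallest and the largest eccentricity of a vertex.

A \emph{broadcast} on $G$ is a function $f:V\to\{0,1,2,\dots\}$ with $f(v)\le e(v)$ for all $v$. It is \emph{dominating} if for every vertex $u$ there is a vertex $v$ with $f(v)>0$ and $d(u,v)\le f(v)$, and its \emph{cost} is $\sum_{v\in V}f(v)$. The \emph{broadcast domination number} $\gamma_b(G)$ is the minimum cost of a dominating broadcast. Thus $\gamma_b(G)$ is the price of covering $G$ by balls of positive radius when a ball of radius $r$ costs $r$. (A graph with one vertex has $e(v)=0$ and no dominating broadcast, which is why it is excluded.)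

A \emph{multipacking} of $G$ is a set $M\subseteq V$ with $|N_r[v]\cap M|\le r$ for every vertex $v$ and every integer $r\ge1$. The \emph{multipacking number} $\operatorname{mp}(G)$ is the maximum size of a multipacking. A multipacking certifies that covering is expensive: a ball that costs $r$ covers at most $r$ vertices of $M$, so every cover costs at least $|M|$.

This is linear programming duality. Take a variable $x_{v,r}\ge0$ for each ball $N_r[v]$ with $1\le r\le e(v)$, and minimize $\sum r\,x_{v,r}$ subject to $\sum_{(v,r):\,u\in N_r[v]}x_{v,r}\ge1$ for every vertex $u$. The dual program maximizes $\sum_u y_u$ over $y\ge0$ subject to $\sum_{u\in N_r[v]}y_u\le r$ for the same balls. The optimum of the first program over $0$--$1$ vectors is $\gamma_b(G)$, since only the largest chosen ball at each center is needed. The optimum of the second over $0$--$1$ vectors is $\operatorname{mp}(G)$, since $N_r[v]=V=N_{e(v)}[v]$ for $r>e(v)$, so that these radii add no constraint. It is natural to ask how far apart the two integer optima can be.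

For a path on $3m$ vertices both numbers equal $m$ (Section~\ref{sec:pairs}). For the $4$-cycle they differ by a factor of $2$: any two vertices lie in a ball of radius $1$, so $\operatorname{mp}(C_4)=1$, while no ball of radius $1$ covers $C_4$ and a ball of radius $2$ does, so $\gamma_b(C_4)=2$. It is known that there are infinitely many graphs with $\gamma_b(G)=2\operatorname{mp}(G)$, and Beaudou, Brewster, Foucaud and Mitchell proved that $\gamma_b(G)\le 2\operatorname{mp}(G)+2$ for every graph $G$. The conjecture posed in \cite{source} is that the additive constant can be removed. We prove it.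

\begin{theorem}\label{thm:main}
Every graph $G$ satisfies $\gamma_b(G)\le 2\operatorname{mp}(G)$.
\end{theorem}

One ball of radius $\operatorname{rad}(G)$ covers $G$, so $\gamma_b(G)\le\operatorname{rad}(G)$, and it would suffice to bound the radius by $2\operatorname{mp}(G)$. This stronger bound holds with a single exception.

\begin{theorem}\label{thm:radius}
Every graph $G$ satisfies $\operatorname{rad}(G)\le 2\operatorname{mp}(G)$, unless $\operatorname{rad}(G)=\operatorname{diam}(G)=5$ and $\operatorname{mp}(G)=2$. The exception occurs for the hypercube $Q_5$.
\end{theorem}

No further relation holds between the two parameters.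

\begin{theorem}\label{thm:pairs}
For integers $m$ and $b$ there is a graph $G$ with $\operatorname{mp}(G)=m$ and $\gamma_b(G)=b$ if and only if $1\le m\le b\le 2m$. In particular, the constant $2$ in Theorem~\ref{thm:main} is attained for every value of $\operatorname{mp}$, and the bound $\operatorname{mp}\ge\lceil\gamma_b/2\rceil$ is sharp for every value of $\gamma_b$.
\end{theorem}

The multipackings behind Theorem~\ref{thm:radius} consist of every third vertex on two geodesics, the second one far from the middle of the first. Section~\ref{sec:one} shows what one geodesic gives, Section~\ref{sec:seven} works out the smallest case with two, and Sections~\ref{sec:frames} and~\ref{sec:radius} treat the general case. Section~\ref{sec:five} deals with the exception, where two balls of radius $2$ replace the single ball of radius $5$. Section~\ref{sec:pairs} proves Theorem~\ref{thm:pairs}. The proofs are self-contained.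

\section{One geodesic and the factor 3}\label{sec:one}

A \emph{geodesic} of length $t$ is a path $u_0,u_1,\dots,u_t$ with $d(u_i,u_{i'})=|i-i'|$ for all $i,i'$. Shortest paths and their subpaths are geodesics. Hence $G$ has a geodesic of every length $t\le\operatorname{diam}(G)$, and at every vertex $v$ there starts a geodesic of every length $t\le e(v)$, in particular of every length $t\le\operatorname{rad}(G)$.

To show that a set is a multipacking we use one fact only: \emph{two vertices in a ball of radius $r$ are at distance at most $2r$}. The next lemma collects the basic properties; the inequalities in (b) and (c) are known.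

\begin{lemma}\label{lem:basic}
Let $G$ be a graph.
\begin{itemize}
\item[(a)] Subsets of multipackings are multipackings, and distinct vertices of a multipacking are at distance at least $3$.
\item[(b)] $1\le\operatorname{mp}(G)\le\gamma_b(G)\le\operatorname{rad}(G)$.
\item[(c)] Vertices $x_0,\dots,x_t$ with $d(x_i,x_{i'})=3|i-i'|$ for all $i,i'$ form a multipacking. Consequently $\operatorname{mp}(G)\ge\lceil(\operatorname{diam}(G)+1)/3\rceil$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim holds because the defining inequalities pass to subsets. Two vertices at distance $1$ or $2$ lie in the ball of radius $1$ around one of them or around a common neighbor.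

(b) A single vertex is a multipacking. If $M$ is a multipacking and $f$ a dominating broadcast, the balls $N_{f(v)}[v]$ with $f(v)>0$ cover $M$, so $|M|\le\sum_{f(v)>0}|N_{f(v)}[v]\cap M|\le\sum_v f(v)$. If $e(c)=\operatorname{rad}(G)$, then $f(c)=e(c)\ge1$, with $f=0$ elsewhere, is a dominating broadcast.

(c) Among any $r+1$ of the $x_i$, two have indices that differ by at least $r$. They are at distance at least $3r>2r$, so no ball of radius $r\ge1$ contains both. Every third vertex of a geodesic of length $D=\operatorname{diam}(G)$, starting at an end, gives a multipacking of size $\lfloor D/3\rfloor+1=\lceil(D+1)/3\rceil$.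
\end{proof}

Parts (b) and (c) give $\gamma_b(G)\le\operatorname{rad}(G)\le\operatorname{diam}(G)\le3\operatorname{mp}(G)-1$, a bound with factor $3$. If $\operatorname{diam}(G)\ge\frac32\operatorname{rad}(G)$, then (c) already gives $\operatorname{mp}(G)>\frac12\operatorname{rad}(G)$. The difficulty lies with graphs whose diameter is close to the radius $R$, where one geodesic carries only about $R/3$ of the $R/2$ vertices we need. The spacing cannot be reduced, by (a), so the missing $R/6$ vertices must come from elsewhere in the graph. We have not yet used the full force of the radius: \emph{every} vertex has a vertex at distance at least $R$, and this applies in particular to the middle of the geodesic.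

\section{The first case: radius seven}\label{sec:seven}

Let $R=\operatorname{rad}(G)$. Since $\lceil(R+1)/3\rceil\ge R/2$ for $R\in\{1,2,3,4,6\}$, one geodesic proves Theorem~\ref{thm:radius} for these radii. It also does so for $R=5$ when $\operatorname{diam}(G)\ge6$. Apart from the exception, then, the first case that needs more is $R=7$: we want four vertices, and a geodesic of length $7$ carries three.

\begin{example}\label{ex:seven}
Let $\operatorname{rad}(G)\ge7$. Take a geodesic $u_0,\dots,u_6$, put $a_{-1}=u_0$, $a_0=u_3$, $a_1=u_6$, and let $b_1$ be a vertex with $d(a_0,b_1)\ge7$. The triangle inequality gives $d(a_{\pm1},b_1)\ge7-3=4$. We claim that $M=\{a_{-1},a_0,a_1,b_1\}$ is a multipacking. All pairwise distances are at least $3$, so a ball of radius $1$ contains at most one element of $M$. Every three elements of $M$ include the pair $a_{-1},a_1$, at distance $6$, or the pair $a_0,b_1$, at distance at least $7$, so a ball of radius $2$ contains at most two. A ball of radius $3$ does not contain both $a_0$ and $b_1$, so it contains at most three. For $r\ge4$ there is nothing to check. Hence $\operatorname{mp}(G)\ge4$.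
\end{example}

The new vertex is chosen far from the middle $a_0$ because the only information on $d(a_i,b_1)$ comes from the triangle inequality, and it degrades with the distance from the chosen vertex. A vertex at distance $7$ from the end $a_{-1}$ could be adjacent to $a_1$. For larger radius there is room for several new vertices, again spaced by $3$ along a geodesic. A ball that contains too many vertices must then take some from each geodesic, and it faces the alternative seen at radius $2$ above: if it takes vertices $a_i$ near $a_0$, they are far from the new vertices, and if it avoids the neighborhood of $a_0$ but uses both sides, it spans a long stretch of the first geodesic.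

\section{Frames}\label{sec:frames}

\begin{definition}\label{def:frame}
Let $p,q,h,\rho$ be nonnegative integers with $p\le q$ and $\rho\ge3q-1$. A \emph{frame of type $(p,q,h,\rho)$} in $G$ consists of vertices $a_i$ $(-p\le i\le q)$, the \emph{row}, and vertices $b_j$ $(1\le j\le h)$, the \emph{column}, such that
\begin{itemize}
\item[(F1)] $d(a_i,a_{i'})=3|i-i'|$ for all $i,i'$;
\item[(F2)] $d(b_j,b_{j'})=3|j-j'|$ for all $j,j'$;
\item[(F3)] $d(a_0,b_j)\ge\rho+3j$ for all $j$.
\end{itemize}
\end{definition}

Example~\ref{ex:seven} is a frame of type $(1,1,1,4)$, and Figure~\ref{fig:frame} shows the type $(2,2,2,7)$. By (F1), (F3) and the triangle inequality,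
\begin{equation}\label{eq:cross}
d(a_i,b_j)\ \ge\ \rho+3j-3|i|\qquad\text{for all } i,j .
\end{equation}
The right side is at least $\rho+3-3q\ge2$. So the vertices of a frame are distinct, which is the only purpose of the condition $\rho\ge3q-1$, and a frame is a set $M$ of size $p+q+h+1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.33]
\draw[thick] (-6,0)--(6,0);
\draw[thick] (0,10)--(0,13);
\draw[dashed] (0,0)--(0,10);
\node[left] at (0,5) {$\ge 10$};
\draw[dashed] (6,0) to[bend right] (0,10);
\node[right] at (5,6.5) {$\ge 4$};
\foreach \x in {-2,-1,0,1,2} \fill (3*\x,0) circle (0.25) node[below] {$a_{\x}$};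
\fill (0,10) circle (0.25) node[left] {$b_1$};
\fill (0,13) circle (0.25) node[left] {$b_2$};
\end{tikzpicture}
\caption{A frame of type $(2,2,2,7)$: seven vertices that form a multipacking. Consecutive vertices on a solid line are at distance $3$ along a geodesic. Dashed lines are not paths; they carry lower bounds on distances, $d(a_0,b_1)\ge10$ and hence $d(a_2,b_1)\ge4$. Also $d(a_0,b_2)\ge13$. Such a frame exists in every graph of radius at least $13$.}
\label{fig:frame}
\end{figure}

The diameter limits the length of the row, and the radius limits the height of the column.

\begin{lemma}\label{lem:exist}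
Let $(p,q,h,\rho)$ be as in Definition~\ref{def:frame}, with $3(p+q)\le\operatorname{diam}(G)$ and $\rho+3h\le\operatorname{rad}(G)$. Then $G$ has a frame of type $(p,q,h,\rho)$. If $h\ge1$, the row may be any family satisfying \textup{(F1)}, the vertex $b_h$ may be any vertex $w$ with $d(a_0,w)\ge\rho+3h$, and $b_1$ may then be any vertex $z$ with $d(w,z)=3(h-1)$.
\end{lemma}

\begin{proof}
A geodesic $u_0,\dots,u_{3(p+q)}$ exists, and $a_i=u_{3p+3i}$ satisfies (F1). Let $h\ge1$ and fix any row. A vertex $w$ as stated exists because $e(a_0)\ge\operatorname{rad}(G)\ge\rho+3h$, and a vertex $z$ as stated exists because $e(w)\ge\operatorname{rad}(G)\ge3h$. Let $b_j$ be the vertex at distance $3(h-j)$ from $w$ on a geodesic from $w$ to $z$. Then $b_h=w$, $b_1=z$, (F2) holds, and $d(a_0,b_j)\ge\rho+3h-3(h-j)=\rho+3j$.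
\end{proof}

The column need not point toward $a_0$: condition (F3) records the worst case, in which it does. The next lemma is the core of the proof. It says that a frame can fail to be a multipacking only at small radii, where a ball reaches from one arm of the row to the column, or at large radii.

\begin{lemma}\label{lem:window}
Let $M$ be a frame of type $(p,q,h,\rho)$. If a ball of radius $r\ge1$ contains more than $r$ elements of $M$, then $r\le3q-\rho$ or $r\ge\rho$.
\end{lemma}

\begin{proof}
Let the ball contain $\alpha$ vertices of the row and $\beta$ vertices of the column, with $\alpha+\beta\ge r+1$. The row and the column are multipackings by Lemma~\ref{lem:basic}(c), so $\alpha,\beta\le r$ and therefore $\alpha,\beta\ge1$. Let $I$ be the set of indices $i$ with $a_i$ in the ball, let $\lambda=\min\{|i|:i\in I\}$, and let $J$ be the largest index with $b_J$ in the ball, so that $J\ge\beta$. Applying \eqref{eq:cross} to $b_J$ and a vertex $a_i$ with $i\in I$, $|i|=\lambda$, we get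
\begin{equation}\label{eq:vertical}
2r\ \ge\ \rho+3\beta-3\lambda .
\end{equation}
This is strong when $\lambda$ is small. We now see what a large $\lambda$ costs.

\emph{One arm: $I\subseteq[0,q]$ or $I\subseteq[-p,0]$.} The $\alpha$ elements of $I$ have distinct absolute values in $[\lambda,q]$, since $p\le q$. Hence $\lambda\le q-\alpha+1$, and \eqref{eq:vertical} gives
\[
2r\ \ge\ \rho-3q+3(\alpha+\beta-1)\ \ge\ \rho-3q+3r ,
\]
that is, $r\le3q-\rho$.

\emph{Both arms: $\min I<0<\max I$.} Then $\max I\ge\lambda$, so the interval $[\min I,\max I]$ contains the $\lambda$ integers $0,1,\dots,\lambda-1$, none of which is in $I$, as well as the $\alpha$ elements of $I$. Thus $\max I-\min I\ge\alpha+\lambda-1$, and (F1) gives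
\[
2r\ \ge\ 3(\alpha+\lambda-1).
\]
When we add this to \eqref{eq:vertical}, the terms in $\lambda$ cancel: $4r\ge\rho+3(\alpha+\beta-1)\ge\rho+3r$, that is, $r\ge\rho$.
\end{proof}

A ball of radius $r$ with more than $r$ elements of $M$ has $1\le r\le|M|-1$. This closes both ranges when $\rho$ is large enough, and almost closes them for one further type that we shall need.

\begin{corollary}\label{cor:frames}
Let $M$ be a frame of type $(p,q,h,\rho)$.
\begin{itemize}
\item[(a)] If $\rho\ge3q$ and $\rho\ge|M|$, then $M$ is a multipacking.
\item[(b)] If the type is $(\ell,\ell+1,\ell+1,3\ell+2)$ for some $\ell\ge0$, and $d(a_{\ell+1},b_1)\ge3$, then $M$ is a multipacking, of size $3\ell+3$.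
\end{itemize}
\end{corollary}

\begin{proof}
Suppose that a ball of radius $r$, with $1\le r\le|M|-1$, contains more than $r$ elements of $M$. In (a), $3q-\rho\le0<r<\rho$, which contradicts Lemma~\ref{lem:window}.

In (b), $3q-\rho=1$ and $\rho=3\ell+2=|M|-1$, so Lemma~\ref{lem:window} leaves $r=1$ and $r=3\ell+2$. If $r=3\ell+2$, the ball contains all of $M$, but $d(a_0,b_{\ell+1})\ge6\ell+5>2r$ by (F3). If $r=1$, two elements of $M$ are at distance at most $2$. By (F1) and (F2) they are some $a_i$ and some $b_j$, and \eqref{eq:cross} gives $3\ell+2+3j-3|i|\le2$, so $|i|\ge\ell+j\ge\ell+1$. As $-\ell\le i\le\ell+1$, this forces $i=\ell+1$ and $j=1$, contrary to $d(a_{\ell+1},b_1)\ge3$.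
\end{proof}

The extra hypothesis in (b) cannot be dropped. In the hypercube $Q_5$ (see Section~\ref{sec:five}) the vertices $a_0=00000$, $a_1=11100$, $b_1=11111$ form a frame of type $(0,1,1,2)$ with $d(a_1,b_1)=2$, and this is not a multipacking by Lemma~\ref{lem:basic}(a).

\section{The radius bound}\label{sec:radius}

How large a frame do Lemma~\ref{lem:exist} and Corollary~\ref{cor:frames}(a) provide when $\operatorname{diam}(G)=\operatorname{rad}(G)=R$? For size $s$ we need $3(p+q)\le R$ and $3h\le R-\rho\le R-s$. Adding, $3(s-1)\le2R-s$, so $s$ is at most about $R/2$, and this is reached with $\rho\approx R/2$ and $p,q,h\approx R/6$, where the condition $\rho\ge3q$ is just met. The factor $2$ comes out of this count. To obtain it without an additive constant, we must reach size $s$ from radius $2s-1$, and the rounding depends on $s$ modulo $3$.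

\begin{proposition}\label{prop:radius}
Let $s\ge1$ be an integer with $\operatorname{rad}(G)\ge2s-1$. Then $\operatorname{mp}(G)\ge s$, except possibly when $s=3$ and $\operatorname{diam}(G)=5$.
\end{proposition}

\begin{proof}
Write $s=3\ell+1$, $3\ell+2$ or $3\ell+3$ with $\ell\ge0$, and consider the following types, each with $p+q+h+1=s$.
\[
\begin{array}{c|c|c|c|c|c}
s & 2s-1 & (p,q,h,\rho) & 3q & 3(p+q) & \rho+3h\\ \hline
3\ell+1 & 6\ell+1 & (\ell,\ \ell,\ \ell,\ 3\ell+1) & 3\ell & 6\ell & 6\ell+1\\
3\ell+2 & 6\ell+3 & (\ell,\ \ell+1,\ \ell,\ 3\ell+3) & 3\ell+3 & 6\ell+3 & 6\ell+3\\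
3\ell+3 & 6\ell+5 & (\ell+1,\ \ell+1,\ \ell,\ 3\ell+3) & 3\ell+3 & 6\ell+6 & 6\ell+3
\end{array}
\]
In each line $\rho\ge3q$ and $\rho\ge s$, so a frame of that type is a multipacking of size $s$ by Corollary~\ref{cor:frames}(a). In each line $\rho+3h\le2s-1\le\operatorname{rad}(G)$. In the first two lines also $3(p+q)\le2s-1\le\operatorname{diam}(G)$, so the frame exists by Lemma~\ref{lem:exist}. In the third line it exists if $\operatorname{diam}(G)\ge6\ell+6$.

It remains to treat $s=3\ell+3$ with $\operatorname{diam}(G)\le6\ell+5$. Then $\operatorname{rad}(G)=\operatorname{diam}(G)=6\ell+5$, so every vertex has eccentricity $6\ell+5$, and $\ell\ge1$ because the case $s=3$, $\operatorname{diam}(G)=5$ is excluded. Part (a) of the corollary now falls one vertex short: $\rho\ge3\ell+3$ and $\rho+3h\le6\ell+5$ force $h\le\ell$, while $3(p+q)\le6\ell+5$ forces $p+q\le2\ell+1$, so the size is at most $3\ell+2$. We therefore lower $\rho$ to $3\ell+2$, which makes room for one more vertex in the column, and use the type $(\ell,\ell+1,\ell+1,3\ell+2)$ of part (b). It has $3(p+q)=6\ell+3$ and $\rho+3h=6\ell+5$, so Lemma~\ref{lem:exist} applies. The price is that $b_1$ must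 be kept at distance at least $3$ from $a_{\ell+1}$.

Fix a row $a_{-\ell},\dots,a_{\ell+1}$ and a vertex $w$ with $d(a_0,w)=6\ell+5$. By Lemma~\ref{lem:exist}, $b_1$ may be any vertex $z$ with $d(w,z)=3\ell$, and we need one with $d(z,a_{\ell+1})\ge3$. To move away from $a_{\ell+1}$, we move toward a vertex $y$ with $d(a_{\ell+1},y)=6\ell+5$.

If $d(w,y)\ge3\ell$, let $z$ be the vertex at distance $3\ell$ from $w$ on a geodesic from $w$ to $y$. Then $d(z,y)=d(w,y)-3\ell\le(6\ell+5)-3\ell=3\ell+5$, where we use $\operatorname{diam}(G)=6\ell+5$, and so
\[
d(z,a_{\ell+1})\ \ge\ d(a_{\ell+1},y)-d(z,y)\ \ge\ (6\ell+5)-(3\ell+5)\ =\ 3\ell\ \ge\ 3 .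
\]
The last step is the only use of $\ell\ge1$.

If $d(w,y)<3\ell$, then $d(w,a_{\ell+1})>(6\ell+5)-3\ell=3\ell+5$, and every vertex $z$ with $d(w,z)=3\ell$ has $d(z,a_{\ell+1})>5$.

In both cases Corollary~\ref{cor:frames}(b) gives a multipacking of size $3\ell+3$.
\end{proof}

For $\ell=0$ the column consists of $w$ alone and there is no direction to choose; this is the source of the exception.

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:radius}]
Let $R=\operatorname{rad}(G)\ge1$ and $s=\lceil R/2\rceil$, so that $2s-1\le R\le2s$. If Proposition~\ref{prop:radius} applies, then $R\le2s\le2\operatorname{mp}(G)$. Otherwise $s=3$ and $\operatorname{diam}(G)=5$, and $5\le R\le\operatorname{diam}(G)$ gives $R=5$. Then $\operatorname{mp}(G)\ge\lceil6/3\rceil=2$ by Lemma~\ref{lem:basic}(c). If $\operatorname{mp}(G)\ge3$, then $R=5<2\operatorname{mp}(G)$, and the only case left is $\operatorname{rad}(G)=\operatorname{diam}(G)=5$ with $\operatorname{mp}(G)=2$.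
\end{proof}

\section{Diameter five}\label{sec:five}

In the exceptional case a single ball costs $5$, one more than Theorem~\ref{thm:main} allows, so a different broadcast is needed. The absence of a multipacking of size $3$ provides it.

\begin{lemma}\label{lem:five}
If $\operatorname{diam}(G)=5$ and $\operatorname{mp}(G)=2$, then $\gamma_b(G)\le4$.
\end{lemma}

\begin{proof}
Choose $x,x'$ with $d(x,x')=5$. Suppose that some vertex $y$ has $d(y,x)\ge3$ and $d(y,x')\ge3$. A ball of radius $1$ contains at most one of $x,x',y$, since their pairwise distances are at least $3$. A ball of radius $2$ contains at most two of them, since $d(x,x')=5>4$. For $r\ge3$ there is nothing to check. So $\{x,x',y\}$ is a multipacking, contrary to $\operatorname{mp}(G)=2$. Hence every vertex is within distance $2$ of $x$ or of $x'$. The function with $f(x)=f(x')=2$ and $f=0$ elsewhere is a broadcast, since $e(x)=e(x')=5$; it is dominating and has cost $4$.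
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Outside the exception of Theorem~\ref{thm:radius}, $\gamma_b(G)\le\operatorname{rad}(G)\le2\operatorname{mp}(G)$ by Lemma~\ref{lem:basic}(b). In the exception, $\gamma_b(G)\le4=2\operatorname{mp}(G)$ by Lemma~\ref{lem:five}.
\end{proof}

\begin{proof}[Proof that the exception in Theorem~\ref{thm:radius} occurs]
The hypercube $Q_5$ has vertex set $\{0,1\}^5$, two vertices being adjacent when they differ in exactly one coordinate; the distance between two vertices is the number of coordinates in which they differ. Every vertex is at distance $5$ from its complement, so $\operatorname{rad}(Q_5)=\operatorname{diam}(Q_5)=5$, and $\operatorname{mp}(Q_5)\ge2$ by Lemma~\ref{lem:basic}(c). By Lemma~\ref{lem:basic}(a) it suffices to show that no three vertices $x_1,x_2,x_3$ form a multipacking.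

Suppose they do. In each coordinate either the three entries agree, or exactly one $x_i$ differs from the other two; let $c_i$ be the number of coordinates in which $x_i$ is the one that differs. Then $c_1+c_2+c_3\le5$ and $d(x_i,x_j)=c_i+c_j$ for $i\ne j$. The three distances are at least $3$ by Lemma~\ref{lem:basic}(a), so for each $i$ the two other numbers $c_j$ add up to at least $3$, and $c_i\le5-3=2$. The vertex whose entry in each coordinate is the majority entry of $x_1,x_2,x_3$ is at distance $c_i\le2$ from $x_i$. So a ball of radius $2$ contains all three vertices, a contradiction. Hence $\operatorname{mp}(Q_5)=2$.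
\end{proof}

\begin{remark}
Lemma~\ref{lem:five} is sharp for $Q_5$. Balls of radius $1,2,3$ have $6,16,26$ vertices, so a broadcast of cost at most $3$ reaches at most $\max\{26,\,16+6,\,3\cdot6\}<32$ vertices, and $\gamma_b(Q_5)=4=2\operatorname{mp}(Q_5)$.
\end{remark}

\section{All pairs with $m\le b\le 2m$ occur}\label{sec:pairs}

To make $\operatorname{mp}(G)$ small we want every small set of vertices to lie in a small ball, and to make $\gamma_b(G)$ large we want every small set of vertices to have a vertex far from all of them. The $4$-cycle has both features for the pair $(1,2)$: two vertices lie in a ball of radius $1$, and each vertex has a vertex at distance $2$. For larger pairs we take a graph $H$ of diameter $2$ with both features for larger sets and form products. Each factor $H$ will contribute $1$ to $\operatorname{mp}$ and $2$ to $\gamma_b$, and a path of radius $j$ will contribute $j$ to both.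

\begin{lemma}\label{lem:H}
For every integer $N\ge2$ there is a graph $H$ such that for every set $S$ of at most $N$ vertices
\begin{itemize}
\item[(H1)] some vertex outside $S$ is adjacent to every vertex of $S$, and
\item[(H2)] some vertex outside $S$ is adjacent to no vertex of $S$.
\end{itemize}
In such a graph distinct nonadjacent vertices are at distance exactly $2$, and there is an independent set of size $N$.
\end{lemma}

\begin{proof}
On $n>N$ vertices, join each pair independently with probability $1/2$. Fix a set $S$ of exactly $N$ vertices. For the $n-N$ vertices $v\notin S$, the events ``$v$ is adjacent to every vertex of $S$'' have probability $2^{-N}$ and depend on disjoint sets of pairs, so they are independent, and (H1) fails for $S$ with probability $(1-2^{-N})^{n-N}$. The same holds for (H2). The probability that (H1) or (H2) fails for some $S$ of size $N$ is at most $2\binom nN(1-2^{-N})^{n-N}$, which tends to $0$ as $n\to\infty$ because $\binom nN\le n^N$ grows polynomially. So for large $n$ some outcome $H$ has both properties for all sets of size $N$. A smaller set is contained in a set of size $N$, and the vertices found for the larger set serve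 for the smaller one. By (H1) any two vertices have a common neighbor, so $H$ is connected and distinct nonadjacent vertices are at distance $2$. By (H2) an independent set of size less than $N$ extends by one vertex.
\end{proof}

The \emph{Cartesian product} of graphs $G_1,\dots,G_n$ has vertex set $V(G_1)\times\dots\times V(G_n)$, two tuples being adjacent when they differ in exactly one coordinate and their entries in that coordinate are adjacent. The distance between two tuples is the sum of the distances between their entries: each edge moves one entry by one step, and the entries can be moved one after another along shortest paths.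

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
If $\operatorname{mp}(G)=m$ and $\gamma_b(G)=b$, then $1\le m\le b$ by Lemma~\ref{lem:basic}(b), and $b\le2m$ by Theorem~\ref{thm:main}. Conversely, let $1\le m\le b\le2m$.

Suppose first that $b=m$, and let $G$ be the path on $3m$ vertices. Its diameter is $3m-1$, so $\operatorname{mp}(G)\ge m$ by Lemma~\ref{lem:basic}(c). The value $1$ on the vertices in positions $2,5,\dots,3m-1$ is a dominating broadcast of cost $m$. Hence $m\le\operatorname{mp}(G)\le\gamma_b(G)\le m$.

Now let $m<b\le2m$. Put $k=b-m\ge1$ and $j=2m-b\ge0$, so that $m=k+j$ and $b=2k+j$. Let $H$ be given by Lemma~\ref{lem:H} for $N=2m$, and note that $m+1\le N$ and $b-1\le N$. Let $G$ be the graph of pairs $(y,x)$ with $y\in V(H)^k$ and $x\in\{0,1,\dots,2j\}$ obtained as the Cartesian product of $k$ copies of $H$ and the path $0,1,\dots,2j$. We call $x$ the \emph{height} of $(y,x)$.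

\emph{Upper bound $\operatorname{mp}(G)\le m$.} Take any $m+1$ vertices of $G$. For each of the $k$ copies of $H$, property (H1) gives a vertex of $H$ adjacent to all their entries in that copy; let $y\in V(H)^k$ consist of these. Each of the $m+1$ vertices is at distance at most $k+j=m$ from $(y,j)$. So a ball of radius $m$ contains them all, and no multipacking has more than $m$ vertices.

\emph{Lower bound $\operatorname{mp}(G)\ge m$.} Let $\{h_1,\dots,h_m\}$ be an independent set in $H$ and $y_i=(h_i,\dots,h_i)\in V(H)^k$. For $i\ne i'$ the vertices $(y_i,x)$ and $(y_{i'},x')$ are at distance $2k+|x-x'|$. Let $M$ consist of the $k$ vertices $(y_i,0)$, $1\le i\le k$, and the $j$ vertices $(y_{k+s},2s)$, $1\le s\le j$. Consider a ball of radius $r\ge1$ that contains at least two elements of $M$, and let $\delta\ge0$ be the difference between the largest and the smallest height among them. Two distinct elements in the ball have heights that differ by $\delta$ (any two if $\delta=0$), so $2r\ge2k+\delta$. An interval of length $\delta$ contains at most $\lfloor\delta/2\rfloor+1$ even integers. Each of them is the height of at most one element of $M$, except that $0$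 is the height of $k\ge1$ elements. So the ball contains at most $k+\lfloor\delta/2\rfloor\le r$ elements of $M$, and $M$ is a multipacking of size $m$.

\emph{Upper bound $\gamma_b(G)\le b$.} A vertex of height $j$ has eccentricity at most $2k+j=b$, so $\gamma_b(G)\le\operatorname{rad}(G)\le b$.

\emph{Lower bound $\gamma_b(G)\ge b$.} Suppose that $f$ is a dominating broadcast of cost at most $b-1$. Let $v_1,\dots,v_n$ be the vertices with $f_i=f(v_i)>0$, and let $x_i$ be the height of $v_i$. Then $n\le b-1\le N$, so for each copy of $H$ property (H2) gives a vertex of $H$ that is distinct from and nonadjacent to the entries of all $v_i$ in that copy; let $u\in V(H)^k$ consist of these. Then $d((u,x),v_i)=2k+|x-x_i|$ for every height $x$ and every $i$. Since $f$ is dominating, each of the $2j+1$ heights $x$ satisfies $|x-x_i|\le f_i-2k$ for some $i$ in the set $T=\{i:f_i\ge2k\}$, which is therefore nonempty. An index $i\in T$ accounts for at most $2(f_i-2k)+1$ heights, so $\sum_{i\in T}\bigl(2(f_i-2k)+1\bigr)\ge2j+1$. Since $|T|\ge1$ and $2k-\frac12>0$, this gives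
\[
\sum_{i\in T}f_i\ \ge\ j+\tfrac12+|T|\left(2k-\tfrac12\right)\ \ge\ 2k+j\ =\ b ,
\]
a contradiction.

Thus $\operatorname{mp}(G)=m$ and $\gamma_b(G)=b$. The pairs $(m,2m)$ show that the constant $2$ is attained for every $m\ge1$, and the pairs $(\lceil b/2\rceil,b)$ show that $\operatorname{mp}\ge\lceil\gamma_b/2\rceil$ is sharp for every $b\ge1$.
\end{proof}

\begin{remark}
The product graph in this proof has $b=\gamma_b(G)\le\operatorname{rad}(G)\le b$. For the pair $(m,2m)$ it therefore satisfies $\operatorname{rad}(G)=2\operatorname{mp}(G)$, so the inequality of Theorem~\ref{thm:radius} is also attained for every value of $\operatorname{mp}$.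
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Bounding the broadcast domination number by the multipacking number},
\texttt{https://perso.limos.fr/\allowbreak ffoucaud/\allowbreak Talks/\allowbreak Slides/\allowbreak foucaud\_BD-MP\_BGW2019.pdf}

\end{thebibliography}
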